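# Direct paths between $s$-elementary wavelets

## The map $\theta$ that slides one tiling of the line onto another

Let $\lambda$ be Lebesgue measure and let $\Gamma$ be the countable group of maps $x\mapsto 2^jx+q$ with $j\in\mathbb Z$ and $q\in\mathbb Z[\tfrac12]$ (the dyadic rationals). Suppose that $X\subset\mathbb R$ has null complement and is $\Gamma$-invariant, and that $E,F\subset X$ are measurable sets with the following property.

$$\text{For every }x\in X:\ \text{exactly one } i\in\mathbb Z \text{ has } x+i\in E,\ \text{exactly one } j\in\mathbb Z\text{ has }2^jx\in E;\ \text{the same for }F. \tag{1}$$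

So $E$ tiles $X$ in two ways: by integer translations, and by dilations by powers of $2$. The first tiling gives $\lambda(E)=\int_0^1\sum_i\chi_E(x+i)\,dx=1$, and likewise $\lambda(F)=1$. There are two natural bijections from $E$ to $F$:

- $\tau(u)$ is the unique point of $F$ in $u+\mathbb Z$;
- $\delta(u)$ is the unique point of $F$ in $2^{\mathbb Z}u$.

The inverses are described in the same way, with $E$ and $F$ exchanged. On the measurable piece $E\cap(F-k)$ the map $\tau$ is translation by $k\in\mathbb Z$, and on $E\cap 2^{-j}F$ the map $\delta$ is multiplication by $2^j$. There are countably many pieces, so $\tau,\delta$ and their inverses are measurable and preserve null sets, and $\tau$ preserves $\lambda$.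

**Definition (level and sliding map).** For $y\in X$ the *level* $\ell(y)$ is the unique $m\in\mathbb Z$ with $2^my\in E$. The *sliding map* is
$$\theta:X\to X,\qquad \theta(y)=2^{-m}\,\tau(2^{m}y),\quad m=\ell(y).$$

In words: the points of level $m$ form the dyadic copy $2^{-m}E$, and $\theta$ carries $2^{-m}E$ onto $2^{-m}F$ by the scaled-down version of $\tau$. The following properties are used throughout.

1. $\theta$ is a bijection of $X$. Indeed, the sets $2^{-m}E$ $(m\in\mathbb Z)$ partition $X$, so do the sets $2^{-m}F$, and $\theta$ maps the $m$-th set of the first family bijectively onto the $m$-th set of the second.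
2. $\theta(y)-y\in2^{-\ell(y)}\mathbb Z$. In particular, if $\ell(y)\le0$, then $\theta(y)\in y+\mathbb Z$.
3. $\theta$ is a translation on each of countably many measurable pieces. With property 1, $\theta$ and $\theta^{-1}$ are measurable and preserve $\lambda$. Also $\theta(y)\in\Gamma y$.
4. $\ell(2^jy)=\ell(y)-j$ and $\theta(2^jy)=2^j\theta(y)$. For the second formula: if $\ell(y)=m$, then $\theta(2^jy)=2^{-(m-j)}\tau(2^{m-j}2^jy)=2^j\theta(y)$.
5. On $E$, where the level is $0$, $\theta=\tau$.

There is also a version that stays inside $E$. Put $\sigma=\delta^{-1}\tau:E\to E$: translate to $F$, then dilate back to $E$. Thus $\sigma(u)$ is the point of $E$ in $2^{\mathbb Z}\theta(u)$, so $\sigma(u)=2^{n(u)}\theta(u)$ with $n(u)=\ell(\theta(u))$. The iterates satisfy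
$$\theta^t(u)=2^{-N_t(u)}\sigma^t(u),\qquad N_t(u):=\ell(\theta^tu)\qquad(u\in E,\ t\in\mathbb Z). \tag{2}$$
To see this it suffices that $\sigma^t(u)\in2^{\mathbb Z}\theta^t(u)$, since $\sigma^t(u)\in E$. This holds for $t=0$. If $\sigma^t(u)=2^j\theta^t(u)$, then $\theta(\sigma^tu)=2^j\theta^{t+1}(u)$ by property 4, and $\sigma^{t+1}(u)\in2^{\mathbb Z}\theta(\sigma^tu)=2^{\mathbb Z}\theta^{t+1}(u)$. For the backward step let $w=\sigma^{t-1}(u)$. Then $\sigma^t(u)=\sigma(w)\in2^{\mathbb Z}\theta(w)$, so $\theta(w)=2^j\theta^t(u)=\theta(2^j\theta^{t-1}(u))$ for some $j$, and $w=2^j\theta^{t-1}(u)$ because $\theta$ is injective. From (2) and property 4, $N_{t+1}(u)=\ell(2^{-N_t(u)}\theta(\sigma^tu))=N_t(u)+n(\sigma^tu)$, so $N_t$ is the sum of $n$ along the $\sigma$-orbit.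

What is this for? We want to deform $E$ into $F$ through sets that tile in both ways and never leave $E\cup F$. It will turn out that such sets are governed by the $\sigma$-invariant subsets of $E\setminus F$. To produce many of them we will prove that along almost every $\theta$-orbit the levels are bounded above.

## Wavelet sets and direct paths

Let $(Tf)(t)=f(t-1)$ and $(Df)(t)=\sqrt2f(2t)$ on $L^2(\mathbb R)$, and let $\hat f(s)=\frac1{\sqrt{2\pi}}\int e^{-ist}f(t)\,dt$ on $L^1\cap L^2$, extended to a unitary operator of $L^2(\mathbb R)$ (Plancherel).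

**Definition (wavelets and wavelet sets).** A function $\psi\in L^2(\mathbb R)$ is an *orthonormal wavelet* if $\{D^nT^l\psi:n,l\in\mathbb Z\}$ is an orthonormal basis of $L^2(\mathbb R)$. For measurable $E$ of finite measure let $\hat\psi_E=\frac1{\sqrt{2\pi}}\chi_E$. If $\psi_E$ is an orthonormal wavelet, it is called an *$s$-elementary wavelet* and $E$ a *wavelet set*. Sets are taken up to null sets.

**Definition (paths).** A *path* from $f$ to $g$ is a norm-continuous map $\gamma:[0,1]\to L^2(\mathbb R)$ with $\gamma(0)=f$, $\gamma(1)=g$. A *direct path* from $\psi_E$ to $\psi_F$ is a path all of whose points are $s$-elementary wavelets $\psi_S$ with $S\subset E\cup F$ up to null sets.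

The question, posed in "The Path-Connectivity of Wavelets and Frame Wavelets" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/47822/1/1455-5.pdf), is: given any two $s$-elementary wavelets, is there always a direct path connecting them? In other words, can one pass continuously from $E$ to $F$ through wavelet sets, using only the material of $E$ and $F$?

We use one fact about wavelet sets.

**Fact (i).** A measurable set $E$ is a wavelet set if and only if, up to null sets, no two distinct points of $E$ differ by a factor $2^n$, no two distinct points differ by an element of $2\pi\mathbb Z$, $\bigcup_k2^kE=\mathbb R$ and $\bigcup_k(E+2k\pi)=\mathbb R$.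

A second known fact is Speegle's theorem that the set of all $s$-elementary wavelets is path-connected in the norm topology. It is not used below; it is a consequence of Theorem 1.

**Rescaling.** Write $x=2\pi u$ and replace each set $S$ by $S/2\pi$. Dilations by $2^n$ are unchanged and translations by $2\pi\mathbb Z$ become translations by $\mathbb Z$. From now on all sets are rescaled, and $\psi_S$ denotes the function attached to the original set $2\pi S$. Fact (i) now says: $E$ is a wavelet set if and only if $\sum_{i}\chi_E(x+i)=1$ and $\sum_j\chi_E(2^jx)=1$ for a.e. $x$. By Plancherel,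
$$\|\psi_S-\psi_{S'}\|^2=\tfrac1{2\pi}\lambda\bigl(2\pi(S\triangle S')\bigr)=\lambda(S\triangle S'). \tag{3}$$

**Removing null sets.** Let $E,F$ be wavelet sets. Let $Z_0$ be the set of $x$ such that $x=0$ or one of the four sums $\sum_i\chi_E(x+i)$, $\sum_j\chi_E(2^jx)$, $\sum_i\chi_F(x+i)$, $\sum_j\chi_F(2^jx)$ is not $1$. It is null. Since $\Gamma$ is countable and its elements preserve null sets, $X=\mathbb R\setminus\bigcup_{\gamma\in\Gamma}\gamma Z_0$ is conull and $\Gamma$-invariant. Replace $E,F$ by $E\cap X,F\cap X$. Since $X$ contains $x+\mathbb Z$ and $2^{\mathbb Z}x$ with each of its points $x$, property (1) holds. We may later remove a further null set from $X$, provided that we remove its whole $\Gamma$-saturation; $\tau,\delta,\theta,\sigma,\ell$ then simply restrict, because they move points within $\Gamma$-orbits.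

**Theorem 1.** Let $E,F$ be wavelet sets. There are wavelet sets $S_t\subset E\cup F$ $(0\le t\le1)$ with $S_0=E$, $S_1=F$ (up to null sets) and
$$\|\psi_{S_t}-\psi_{S_s}\|^2=|t-s|\,\|\psi_E-\psi_F\|^2\qquad(s,t\in[0,1]).$$
In particular $t\mapsto\psi_{S_t}$ is a direct path from $\psi_E$ to $\psi_F$.

So the answer is yes: any two $s$-elementary wavelets are connected by a direct path.

## A one-parameter family, and two computations by hand

For $0<\alpha<1$ put
$$E_\alpha=[2\alpha-2,\ \alpha-1)\cup[\alpha,\ 2\alpha).$$
The dyadic dilates of $[\alpha,2\alpha)$ tile $(0,\infty)$ and those of $[-2(1-\alpha),-(1-\alpha))$ tile $(-\infty,0)$. Moving the left interval by $2$ gives $[2\alpha,1+\alpha)$, and together with $[\alpha,2\alpha)$ this is $[\alpha,1+\alpha)$, which tiles $\mathbb R$ by integer translations. So every $E_\alpha$ is a wavelet set.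

**Example 1: $E=E_{1/2}$, $F=E_{2/3}$.** Here $E=[-1,-\frac12)\cup[\frac12,1)$, $F=[-\frac23,-\frac13)\cup[\frac23,\frac43)$, and
$$E\setminus F=[-1,-\tfrac23)\cup[\tfrac12,\tfrac23),\qquad F\setminus E=[-\tfrac12,-\tfrac13)\cup[1,\tfrac43).$$
On $[-1,-\frac23)$ we have $\tau(u)=u+2\in[1,\frac43)$, so $\sigma(u)=1+\frac u2\in[\frac12,\frac23)$. On $[\frac12,\frac23)$ we have $\tau(u)=u-1\in[-\frac12,-\frac13)$, so $\sigma(u)=2(u-1)\in[-1,-\frac23)$. For $u\in[\frac12,\frac23)$ we get $\sigma^2(u)=1+(u-1)=u$. The $\theta$-orbit of such a $u$ is $\{u,u-1\}$, with levels $0$ and $1$. The $\sigma$-orbit is $\{u,2u-2\}$, and the quantity $2u-1\in[0,\frac13)$ labels it. Swapping the orbits with label $<s$ replaces $[-1,-1+s)\cup[\frac12,\frac12+\frac s2)$ by $[1,1+s)\cup[-\frac12,-\frac12+\frac s2)$, and the result is $[-1+s,-\frac12+\frac s2)\cup[\frac12+\frac s2,1+s)=E_{(1+s)/2}$. So here the family itself gives a direct path.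

**Example 2: $E=E_{1/2}$, $F=E_{7/8}$.** Now $F=[-\frac14,-\frac18)\cup[\frac78,\frac74)$ and $E\cup F=[-1,-\frac12)\cup[-\frac14,-\frac18)\cup[\frac12,\frac74)$. The family no longer helps: $E_{3/4}$ contains $[-\frac12,-\frac14)$, which is disjoint from $E\cup F$. On $E\setminus F=[-1,-\frac12)\cup[\frac12,\frac78)$ we find

- $u\in[-1,-\frac12)$: $\tau(u)=u+2\in[1,\frac32)$, $\sigma(u)=\frac{u+2}2\in[\frac12,\frac34)$;
- $u\in[\frac12,\frac34)$: $\tau(u)=u+1\in[\frac32,\frac74)$, $\sigma(u)=\frac{u+1}2\in[\frac34,\frac78)$;
- $u\in[\frac34,\frac78)$: $\tau(u)=u-1\in[-\frac14,-\frac18)$, $\sigma(u)=4(u-1)\in[-1,-\frac12)$.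

For $u\in[\frac34,\frac78)$ the $\sigma$-orbit is $u\mapsto4u-4\mapsto2u-1\mapsto u$. The $\theta$-orbit is $u\mapsto u-1\mapsto u-\frac12\mapsto u$, with levels $0,2,1,0$. The label $4u-3\in[0,\frac12)$ distinguishes the orbits, and swapping those with label $<s$, for $0\le s\le\frac12$, gives
$$[-1+s,-\tfrac12)\cup[-\tfrac14,-\tfrac14+\tfrac s4)\cup[\tfrac12+\tfrac s2,\tfrac34)\cup[\tfrac34+\tfrac s4,1+s)\cup[\tfrac32,\tfrac32+\tfrac s2).$$
Check the dilations: multiplying $[-\frac14,-\frac14+\frac s4)$ by $4$ fills $[-1,-\frac12)$, and halving $[1,1+s)$ and $[\frac32,\frac32+\frac s2)$ fills $[\frac12,1)$. The translations are fine because each moved piece was moved by an integer. So a direct path exists, but it tears the intervals apart.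

## Swapping a subset of $E\setminus F$: the condition $\tau(A)=\delta(A)$

The first thing to try is to replace a growing part $A$ of $E\setminus F$ by its translate $\tau(A)$. Translation tiling survives for any $A$. Dilation tiling need not: in Example 2, with $A=[-1,-\frac12)$, the new set is $[\frac12,1)\cup[1,\frac32)=[\frac12,\frac32)$, which contains both $u$ and $2u$ for $u\in[\frac12,\frac34)$ and no negative number. The material that $\tau$ brings in must equal the material that $\delta$ would bring in.

First we locate the moving part. If $u\in E\cap F$, then $\tau(u)=\delta(u)=u$. Since $\tau,\delta:E\to F$ are bijections fixing every point of $E\cap F$, they map $E\setminus F$ onto $F\setminus E$. Hence $\sigma(E\setminus F)=E\setminus F$.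

**Lemma A.** If $A\subset E$ is measurable and $\sigma(A)=A$, then $S_A:=(E\setminus A)\cup\tau(A)\subset E\cup F$ is a wavelet set.

**Proof.** Let $x\in X$ and let $e$ be the point of $E$ in $x+\mathbb Z$. A point $\tau(a)$, $a\in A$, lies in $x+\mathbb Z$ only if $a$ does, that is, only if $a=e$. So if $e\notin A$ the only point of $S_A$ in $x+\mathbb Z$ is $e$, and if $e\in A$ the only one is $\tau(e)$. Next, $\delta\sigma=\tau$ gives $\tau(A)=\delta(\sigma(A))=\delta(A)$, so $S_A=(E\setminus A)\cup\delta(A)$, and the same argument with $2^{\mathbb Z}x$ and $\delta$ shows that $S_A$ has exactly one point in each $2^{\mathbb Z}x$, $x\in X$. Apply Fact (i). $\square$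

Invariance is also forced (this is part of Theorem 3 below): every wavelet set inside $E\cup F$ is, up to null sets, some $S_A$ with $A\subset E\setminus F$ and $\sigma(A)=A$. So if $\lambda(E\setminus F)>0$ and $\sigma$ had only trivial invariant sets in $E\setminus F$, the only wavelet sets in $E\cup F$ would be $E$ and $F$ and there would be no direct path. We must show that $\sigma$ has enough invariant sets to join $\emptyset$ to $E\setminus F$ continuously. A $\sigma$-invariant function with null level sets will do this.

## Dense translation groups, and what a bound on levels would give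

Since $\sigma(u)\in\Gamma u$, the $\Gamma$-orbit of $u$ is an invariant of its $\sigma$-orbit. The natural attempt is to take a $\Gamma$-invariant measurable function on $\mathbb R$. This fails because every such function is constant a.e. Indeed, we may take $f$ bounded. It has period $2^{-j}$ for each $j\ge0$. Period $2^{-j}$ forces the Fourier coefficient $a_k$ of $f|_{[0,1)}$ to vanish unless $2^j\mid k$. Hence only $a_0$ survives. The trouble is that translations by all dyadic rationals are too many.

But a single orbit may use far fewer translations. By property 2 of $\theta$, the step from $y_t=\theta^t(y)$ to $y_{t+1}$ lies in $2^{-\ell(y_t)}\mathbb Z$. If the levels along the orbit are at most $L$, all steps lie in the one discrete group $2^{-L}\mathbb Z$, and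
$$2^Ly_t \bmod \mathbb Z$$
does not depend on $t$. That is the label found in the examples: in Example 2 the largest level on the orbit of $u\in[\frac34,\frac78)$ is $2$, and the label is $4u$ mod $1$.

So everything depends on bounding levels along orbits. An estimate at one fixed time is easy: for $U=\{u\in E:N_t(u)\ge m\}$, split $U$ into the sets $U_j=\{N_t=j\}$, $j\ge m$. By (2) and since $\theta$ preserves $\lambda$, $\lambda(\sigma^t(U_j))=2^j\lambda(\theta^t(U_j))=2^j\lambda(U_j)$. As $\sigma^t$ is injective, $1\ge\lambda(\sigma^t(U))\ge2^m\lambda(U)$, that is, $\lambda(\{N_t\ge m\})\le2^{-m}$. This does not bound $\sup_tN_t$: the exceptional sets depend on $t$, and there are infinitely many $t$ to sum over. The integrality of the translations has to be used.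

The way past this point is to look at a whole coset $x+\mathbb Z$ at once. At levels $\le0$ the map $\theta$ does not leave the coset, so an orbit can leave the coset only from a point of level $\ge1$. The points of level $\ge1$ are scarce: since $\lambda(2^{-1}E)+\lambda(2^{-2}E)+\dots=1$, a coset contains one of them on average.

## Levels are bounded above along almost every orbit

We need one classical fact: the doubling map is ergodic.

**Lemma B.** Let $V\subset\mathbb R$ be measurable and $\mathbb Z$-periodic with $\lambda(V)>0$. Then for a.e. $x\in\mathbb R$ there is $j\ge0$ with $2^jx\in V$.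

**Proof.** Let $U=\{x:2^jx\in V\text{ for some }j\ge0\}$, a periodic set containing $V$. Then $\{x:2x\in U\}=\{x:2^jx\in V\text{ for some }j\ge1\}\subset U$. The doubling map preserves Lebesgue measure on $\mathbb R/\mathbb Z$, so both sets have the same measure there and $\chi_U(2x)=\chi_U(x)$ a.e. Let $a_k$ be the Fourier coefficients of $\chi_U$. Comparing the coefficients of index $2k$ gives $a_k=a_{2k}$ for all $k$. For $k\ne0$ this gives $a_k=a_{2k}=a_{4k}=\cdots$, and since $a_k\to0$ as $|k|\to\infty$, $a_k=0$. So $\chi_U$ is constant a.e., and $U\supset V$ is not null, so $U$ is conull. $\square$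

**Proposition C.** $L(y):=\sup_{t\in\mathbb Z}\ell(\theta^ty)<\infty$ for a.e. $y\in X$.

For $u\in E$ this says that $M(u):=\sup_{t\in\mathbb Z}N_t(u)=L(u)$ is finite a.e.

**Proof.** We treat forward orbits first, by contradiction in Steps 1 to 5, and then backward orbits. Let
$$Y=\{y\in X:\ \sup_{t\ge0}\ell(\theta^ty)=\infty\},\qquad A=Y\cap E,$$
and suppose that $\lambda(Y)>0$. The set $Y$ is measurable. We have $\theta(Y)=Y$, because dropping one term does not affect whether the supremum is infinite. We have $2^jY=Y$, because $\ell(\theta^t(2^jy))=\ell(\theta^ty)-j$. Hence the points of $Y$ of level $m$ are exactly the points of $2^{-m}A$, and $Y$ is the disjoint union of the sets $2^{-m}A$. In particular $\lambda(A)>0$.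

**Step 1: count the points of level at least $1$ in a coset.** For $x\in X$ put
$$P_x=Y\cap(x+\mathbb Z),\qquad D(x)=\#\{y\in P_x:\ell(y)\ge1\}=\sum_{m\ge1}\sum_{i\in\mathbb Z}\chi_{2^{-m}A}(x+i).$$
Both depend only on $x$ mod $\mathbb Z$, and
$$\int_0^1D\,d\lambda=\sum_{m\ge1}\lambda(2^{-m}A)=\sum_{m\ge1}2^{-m}\lambda(A)=\lambda(A)\le1. \tag{4}$$

**Step 2: orbits stay in their coset until they reach level at least $1$.** Let $p\in P_x$ with $\ell(p)\le0$. Since $p\in Y$, there is a first time $s\ge1$ with $\ell(\theta^sp)\ge1$. The points $p,\theta p,\dots,\theta^{s-1}p$ have level $\le0$, so by property 2 each of the steps up to time $s$ is an integer translation. As $\theta(Y)=Y$,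
$$\theta^i(p)\in P_x\quad(0\le i\le s),\qquad \ell(\theta^sp)\ge1. \tag{5}$$

**Step 3: $D=1$ a.e. and $\lambda(A)=1$.** This step makes the counting tight. Let $V=\{x\in X:D(x)=0\}$, which is $\mathbb Z$-periodic. If $x\in V$, then $P_x=\emptyset$: a point of level $\ge1$ in $P_x$ is excluded by $D(x)=0$, and a point of level $\le0$ would by (5) lead to a point of level $\ge1$ in $P_x$. So $Y\cap V=\emptyset$. If $y\in Y$, then $2^jy\in Y$, hence $2^jy\notin V$, for all $j\ge0$. If $\lambda(V)>0$, Lemma B would make $Y$ null, a contradiction. So $\lambda(V)=0$, that is, $D\ge1$ a.e. Now (4) gives $1\le\int_0^1D=\lambda(A)\le1$, so $D=1$ a.e. and $\lambda(A)=1$.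

**Step 4: each good coset is one backward half-orbit.** Since $\lambda(E\setminus A)=0$ and $X\setminus Y=\bigcup_m2^{-m}(E\setminus A)$, the set $Y$ is conull. Let $\mathcal N$ be the null set of $x\in X$ with $D(x)\ne1$ or $x\notin Y$, and let $X'=X\setminus\Gamma\mathcal N$, which is conull and $\Gamma$-invariant. Take $x\in X'$. Then $x+\mathbb Z\subset X'\subset Y$, so $P_x=x+\mathbb Z$, which is infinite, and it contains exactly one point $e_x$ of level $\ge1$. We claim
$$x+\mathbb Z=\{\theta^{-t}(e_x):t\ge0\},\quad\text{and these points are pairwise distinct.} \tag{6}$$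
Let $p\in x+\mathbb Z$, $p\ne e_x$. Then $\ell(p)\le0$, and by (5) there is $s_p\ge1$ such that $\theta^{s_p}(p)$ is a point of $x+\mathbb Z$ of level $\ge1$. So $\theta^{s_p}(p)=e_x$, that is, $p=\theta^{-s_p}(e_x)$. This proves "$\subset$". Since $p$ is determined by $s_p$ and $x+\mathbb Z$ is infinite, the numbers $s_p$ are unbounded. By (5) all the points $\theta^i(p)$, $0\le i\le s_p$, that is, all $\theta^{-t}(e_x)$ with $0\le t\le s_p$, lie in $x+\mathbb Z$. This proves "$\supset$". If two of the points coincided, say $\theta^{-t}(e_x)=\theta^{-t'}(e_x)$ with $t<t'$, then $\theta^{t'-t}(e_x)=e_x$, the orbit of $e_x$ would be finite, and so would $x+\mathbb Z$. This proves (6).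

**Step 5: the next point of the orbit has no place to go.** Take $x\in X'$ and put $q=\theta(e_x)$. By property 3, $q\in\Gamma e_x=\Gamma x\subset X'$, so (6) applies to the coset $q+\mathbb Z$: there is $s\ge0$ with $q=\theta^{-s}(e_q)$. Hence $e_x=\theta^{-1}(q)=\theta^{-(s+1)}(e_q)$, which by (6) lies in $q+\mathbb Z$. As $e_x\in x+\mathbb Z$, the two cosets coincide, and $q\in x+\mathbb Z$. By (6) for $x$, $q=\theta^{-t}(e_x)$ for some $t\ge0$, so $e_x=\theta^{-1}(q)=\theta^{-(t+1)}(e_x)$. This contradicts the distinctness in (6). Hence $\lambda(Y)=0$: for any pair satisfying (1), forward levels are bounded above a.e.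

**Step 6: backward orbits, by exchanging $E$ and $F$.** Let $\ell^F(y)$ be the unique $m$ with $2^my\in F$. The sliding map of the pair $(F,E)$ carries $2^{-m}F$ onto $2^{-m}E$ by $z\mapsto2^{-m}\tau^{-1}(2^mz)$, so it is $\theta^{-1}$. Since $\theta$ maps $2^{-m}E$ onto $2^{-m}F$, we have $\ell^F(\theta(y))=\ell(y)$. Steps 1 to 5 for the pair $(F,E)$ give, for a.e. $z\in X$,
$$\infty>\sup_{t\ge0}\ell^F(\theta^{-t}z)=\sup_{t\ge0}\ell(\theta^{-t-1}z)=\sup_{t\ge1}\ell(\theta^{-t}z).$$
Together with $\lambda(Y)=0$ this proves the proposition. $\square$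

## The function $c(y)=2^{L(y)}y$ mod $1$ and the proof of Theorem 1

Remove the $\Gamma$-saturation of the null set $\{L=\infty\}$ from $X$. Then $L$ is a finite, measurable, integer-valued function on $X$ with
$$L(\theta y)=L(y),\qquad L(2^jy)=L(y)-j. \tag{7}$$
The first formula holds because the supremum is over the whole orbit, the second by property 4. Define the measurable function
$$c:X\to[0,1),\qquad c(y)\equiv2^{L(y)}y\pmod{\mathbb Z}.$$

**Lemma D.** (1) $c(\theta y)=c(y)$ and $c(2^jy)=c(y)$ for $y\in X$, $j\in\mathbb Z$. Consequently $c\circ\tau=c\circ\delta=c\circ\sigma=c$ on $E$. (2) If $B\subset[0,1)$ is null, then $c^{-1}(B)$ is null.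

**Proof.** (1) Let $L=L(y)$. Then $\ell(y)\le L$, so $\theta(y)-y\in2^{-\ell(y)}\mathbb Z\subset2^{-L}\mathbb Z$, and $2^{L(\theta y)}\theta(y)=2^L\theta(y)\equiv2^Ly$ mod $\mathbb Z$. Also $2^{L(2^jy)}2^jy=2^{L-j}2^jy=2^Ly$. Finally, for $u\in E$ we have $\tau(u)=\theta(u)$, $\delta(u)\in2^{\mathbb Z}u$ and $\sigma(u)\in2^{\mathbb Z}\theta(u)$.

(2) $c^{-1}(B)\subset\bigcup_{m\in\mathbb Z}2^{-m}(B+\mathbb Z)$, a countable union of null sets. $\square$

**Proof of Theorem 1.** Let $a=\lambda(E\setminus F)$. Since $\lambda(E)=\lambda(F)=1$, also $\lambda(F\setminus E)=a$ and $\lambda(E\triangle F)=2a$. If $a=0$, then $E=F$ up to null sets and the constant path works. Let $a>0$.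

**Step 1: order $E\setminus F$ by the values of $c$.** The function
$$g(s)=\lambda(\{u\in E\setminus F:\ c(u)<s\}),\qquad 0\le s\le1,$$
is nondecreasing with $g(0)=0$ and $g(1)=a$, and it is continuous because $\lambda(c^{-1}\{s\})=0$ by Lemma D(2). So $s(t)=\min\{s:g(s)=ta\}$ exists for $0\le t\le1$ and is nondecreasing in $t$. Put
$$A_t=\{u\in E\setminus F:\ c(u)<s(t)\},\qquad S_t=(E\setminus A_t)\cup\tau(A_t).$$

**Step 2: each $S_t$ is a wavelet set in $E\cup F$.** Since $\sigma(E\setminus F)=E\setminus F$ and $c\circ\sigma=c$, we have $\sigma(A_t)=A_t$. Apply Lemma A.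

**Step 3: the endpoints.** The sets $A_t$ increase with $t$ and $\lambda(A_t)=ta$. So up to null sets $A_0=\emptyset$, $A_1=E\setminus F$, and hence $S_0=E$, $S_1=(E\cap F)\cup\tau(E\setminus F)=(E\cap F)\cup(F\setminus E)=F$.

**Step 4: distances.** For $s<t$,
$$S_t\triangle S_s=(A_t\setminus A_s)\cup\tau(A_t\setminus A_s),$$
and the two pieces are disjoint because they lie in $E\setminus F$ and $F\setminus E$. As $\tau$ preserves $\lambda$, (3) gives
$$\|\psi_{S_t}-\psi_{S_s}\|^2=\lambda(S_t\triangle S_s)=2(t-s)a=(t-s)\lambda(E\triangle F)=(t-s)\|\psi_E-\psi_F\|^2.\qquad\square$$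

## The Hölder exponent $\tfrac12$ is optimal

**Theorem 2.** Let $E\ne F$ (mod null sets) and let $\eta(t)=\psi_{S_t}$ be any path of $s$-elementary wavelets (direct or not) from $\psi_E$ to $\psi_F$ with $\|\eta(t)-\eta(s)\|\le K|t-s|^\alpha$ for all $s,t$. Then $\alpha\le\frac12$; and if $\alpha=\frac12$, then $K\ge\|\psi_E-\psi_F\|$. Theorem 1 attains equality.

**Proof.** By (3) the squared norm $\|\psi_S-\psi_{S'}\|^2=\lambda(S\triangle S')$ is itself a metric, so it obeys the triangle inequality. For every $N\ge1$,
$$\|\psi_E-\psi_F\|^2\le\sum_{i=1}^N\bigl\|\eta(\tfrac iN)-\eta(\tfrac{i-1}N)\bigr\|^2\le N\cdot K^2N^{-2\alpha}=K^2N^{1-2\alpha}.$$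
If $\alpha>\frac12$, letting $N\to\infty$ gives $\psi_E=\psi_F$, a contradiction. If $\alpha=\frac12$, the inequality reads $\|\psi_E-\psi_F\|^2\le K^2$. The path of Theorem 1 has $\alpha=\frac12$ and $K=\|\psi_E-\psi_F\|$. $\square$

## All wavelet sets inside $E\cup F$

**Theorem 3.** Let $\lambda(E\setminus F)>0$.

1. $A\mapsto S_A=(E\setminus A)\cup\tau(A)$ is a bijection (mod null sets) from the $\sigma$-invariant measurable $A\subset E\setminus F$ onto the wavelet sets $S\subset E\cup F$, and $\lambda(S_A\triangle S_B)=2\lambda(A\triangle B)$.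
2. There is a measurable $W\subset E\setminus F$ meeting a.e. $\sigma$-orbit in $E\setminus F$ in exactly one point. Hence wavelet sets in $E\cup F$ correspond bijectively (mod null sets) to arbitrary measurable subsets of $W$.
3. The set $\{\psi_S:S\subset E\cup F\text{ a wavelet set}\}$ with the metric $\|\psi_S-\psi_{S'}\|^2$ is isometric to the measure algebra of $[0,1]$ with the metric $2\lambda(E\setminus F)\,\lambda(\cdot\,\triangle\,\cdot)$.

**Proof of part 1.** By Lemma A each $S_A$ is a wavelet set. The points of $S_A\triangle S_B$ in $E\setminus F$ form $A\triangle B$, those in $F\setminus E$ form $\tau(A)\triangle\tau(B)=\tau(A\triangle B)$, and on $E\cap F$ the two sets agree. As $\tau$ preserves $\lambda$, the distance formula follows. It shows that the map is well defined and injective mod null sets.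

For surjectivity let $S\subset E\cup F$ be a wavelet set. Remove from $X$ the $\Gamma$-saturation of the null set where $S\not\subset E\cup F$ or where one of $\sum_i\chi_S(x+i)$, $\sum_j\chi_S(2^jx)$ is not $1$. Then $S$ has exactly one point in each $x+\mathbb Z$ and in each $2^{\mathbb Z}x$, $x\in X$. Let $u\in E$. The points of $E\cup F$ in $u+\mathbb Z$ are $u$ and $\tau(u)$, so exactly one element of the set $\{u,\tau(u)\}$ lies in $S$. If $u\in E\cap F$, this set is $\{u\}$, so $u\in S$. Put $A=E\setminus S$. Then $A\subset E\setminus F$, and for $u\in E\setminus F$ we have $u\in A$ if and only if $\tau(u)\in S$. Since $\tau(E\setminus F)=F\setminus E$, this says $S\cap(F\setminus E)=\tau(A)$, so $S=(E\setminus A)\cup\tau(A)$. The same argument in $2^{\mathbb Z}u$, with $\delta$ in place of $\tau$, gives $S\cap(F\setminus E)=\delta(A)$. So $\tau(A)=\delta(A)$, that is, $\sigma(A)=A$. $\square$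

**Proof of part 2.** The aim is to pick one point from each orbit measurably. Enumerate $\Gamma=\{\gamma_1,\gamma_2,\dots\}$. For $u\in E$ we have $2^{L(u)}u\in c(u)+\mathbb Z$, so $u\in2^{-L(u)}(c(u)+\mathbb Z)\subset\Gamma c(u)$. Hence
$$r(u)=\min\{i:\ u=\gamma_i(c(u))\}$$
is finite, and it is measurable. It is injective on each fiber of $c$, since $u$ is recovered from $c(u)$ and $r(u)$. As $c$ is constant on $\sigma$-orbits (Lemma D), $r$ is injective on each orbit. Therefore
$$W=\{u\in E\setminus F:\ r(u)=\min_{t\in\mathbb Z}r(\sigma^tu)\}$$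
is measurable and meets every $\sigma$-orbit in $E\setminus F$ exactly once.

If $A\subset E\setminus F$ is invariant, then $A=\bigcup_t\sigma^t(A\cap W)$. Conversely, for measurable $W'\subset W$ the set $\bigcup_t\sigma^t(W')$ is measurable and invariant and meets $W$ exactly in $W'$. Since $\sigma$ and $\sigma^{-1}$ preserve null sets, $A\triangle A'$ is null if and only if $(A\triangle A')\cap W$ is null. So invariant sets mod null sets correspond to measurable subsets of $W$ mod null sets; combine this with part 1. $\square$

**Proof of part 3.** Let $a=\lambda(E\setminus F)$. By part 1 and (3), $\psi_{S_A}\mapsto A$ is an isometry onto the measure algebra $\mathcal I$ of $\sigma$-invariant measurable subsets of $E\setminus F$, with metric $2\lambda(A\triangle B)=2a\,\mu(A\triangle B)$, where $\mu=\lambda/a$ is a probability measure. The algebra $\mathcal I$ is separable, since $A\mapsto\chi_A$ embeds $(\mathcal I,\lambda(\cdot\triangle\cdot))$ isometrically in the separable space $L^1(E\setminus F)$. It is non-atomic: if $A\in\mathcal I$ and $\lambda(A)>0$, then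 the sets $A\cap\{c<s\}$ are invariant and $s\mapsto\lambda(A\cap\{c<s\})$ runs from $0$ to $\lambda(A)$, continuously by Lemma D(2). By Carathéodory's theorem a separable non-atomic probability measure algebra is isomorphic to that of $[0,1]$. The isomorphism preserves measures of symmetric differences, so it is the required isometry. $\square$

## Integer expanding matrices in $\mathbb R^{d_0}$

**Theorem 4.** Let $B$ be an integer $d_0\times d_0$ matrix all of whose eigenvalues have modulus $>1$. Call a measurable $E\subset\mathbb R^{d_0}$ a *$B$-wavelet set* if, up to null sets, $\{E+k\}_{k\in\mathbb Z^{d_0}}$ and $\{B^jE\}_{j\in\mathbb Z}$ are both partitions of $\mathbb R^{d_0}$. For any two $B$-wavelet sets $E,F$ there are $B$-wavelet sets $S_t\subset E\cup F$ with $S_0=E$, $S_1=F$ (up to null sets), and $\lambda(S_t\triangle S_s)=|t-s|\,\lambda(E\triangle F)$.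

For $d_0=1$, $B=2$ these are the rescaled wavelet sets. We go through the proof again. Write $\Lambda=\mathbb Z^{d_0}$ and $d=|\det B|$, an integer that is $>1$, so $d\ge2$. Since $B$ is an integer matrix, $B\Lambda\subset\Lambda$.

**Step 1: the group, the null set and the maps.** The groups $B^{-i}\Lambda$ increase with $i$, and their union $Q$ is a countable group with $BQ=Q$. So the maps $x\mapsto B^jx+q$, $j\in\mathbb Z$, $q\in Q$, form a countable group $\Gamma$, whose elements preserve null sets. Let $Z_0$ be the null set where $x=0$ or one of $\sum_{k\in\Lambda}\chi_E(x+k)$, $\sum_j\chi_E(B^jx)$ and the same sums for $F$ is not $1$; put $X=\mathbb R^{d_0}\setminus\Gamma Z_0$ and intersect $E,F$ with $X$. Each of $E,F$ then has exactly one point in $x+\Lambda$, and for exactly one $j$ the point $B^jx$ lies in it, for every $x\in X$; and $\lambda(E)=\lambda(F)=1$. Define $\tau,\delta:E\to F$ by cosets of $\Lambda$ and by $B^{\mathbb Z}$-orbits, let $\ell(y)$ be the unique $m$ with $B^my\in E$, and put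
$$\theta(y)=B^{-m}\tau(B^my)\quad(m=\ell(y)),\qquad\sigma=\delta^{-1}\tau.$$
As before, $\theta$ is a bijection of $X$, because it maps $B^{-m}E$ onto $B^{-m}F$ for each $m$. It is a translation on each of countably many pieces, so it preserves $\lambda$; it satisfies $\theta(y)-y\in B^{-\ell(y)}\Lambda$, so $\theta(y)\in y+\Lambda$ if $\ell(y)\le0$ and $\theta(y)\in\Gamma y$ always; and $\ell(B^jy)=\ell(y)-j$, $\theta(B^jy)=B^j\theta(y)$, $\theta|_E=\tau$. Also $\sigma(u)\in B^{\mathbb Z}\theta(u)$. The maps $\tau,\delta$ fix $E\cap F$ pointwise, so they map $E\setminus F$ onto $F\setminus E$, and $\sigma(E\setminus F)=E\setminus F$. If $A\subset E$ is measurable with $\sigma(A)=A$, then $\tau(A)=\delta(\sigma(A))=\delta(A)$. Let $e$ be the point of $E$ in $x+\Lambda$, where $x\in X$. The only point of $S_A=(E\setminus A)\cup\tau(A)$ in that coset is $e$ or $\tau(e)$, according as $e\notin A$ or $e\in A$. In each $B^{\mathbb Z}x$ the same holds with $\delta$. So $S_A$ is a $B$-wavelet set.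

**Step 2: the analogue of Lemma B.** Let $V$ be measurable, $\Lambda$-periodic and not null. We claim that a.e. $x$ satisfies $B^jx\in V$ for some $j\ge0$. This is ergodicity of $x\mapsto Bx$ on $\mathbb R^{d_0}/\Lambda$, which holds because $B$ is nonsingular with no eigenvalue a root of unity (P. Walters, *An Introduction to Ergodic Theory*, §1.5). Here is the argument. The map preserves Lebesgue measure on the torus, since $\int e^{2\pi ik\cdot Bx}dx=\int e^{2\pi i(B^Tk)\cdot x}dx=0$ for $k\ne0$, so the image measure has the Fourier coefficients of Lebesgue measure. Let $U=\{x:B^jx\in V\text{ for some }j\ge0\}$. Then $\{x:Bx\in U\}\subset U$ with equal measures on the torus, so $\chi_U(Bx)=\chi_U(x)$ a.e. Comparing the Fourier coefficients of index $B^Tk$ (note that $B^T$ is injective) gives $a_k=a_{B^Tk}$. For $k\ne0$ the vectors $(B^T)^jk$, $j\ge0$, are distinct, since otherwise $(B^T)^ik'=k'$ for some $i\ge1$ and $k'\neq0$, and $B$ would have a root of unity as an eigenvalue. So infinitely many coefficients equal $a_k$, and $a_k=0$ by square summability. Thus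 $\chi_U$ is constant a.e., and $U\supset V$ is conull.

**Step 3: forward levels are bounded above a.e.** Let $Y=\{y\in X:\sup_{t\ge0}\ell(\theta^ty)=\infty\}$ and $A=Y\cap E$, and suppose $\lambda(Y)>0$. Again $\theta(Y)=Y=BY$, $Y$ is the disjoint union of the sets $B^{-m}A$ (the points of level $m$), and $\lambda(A)>0$. For $x\in X$ let $P_x=Y\cap(x+\Lambda)$ and let $D(x)$ be the number of points of level $\ge1$ in $P_x$. Then
$$\int_{[0,1)^{d_0}}D\,d\lambda=\sum_{m\ge1}\lambda(B^{-m}A)=\sum_{m\ge1}d^{-m}\lambda(A)=\frac{\lambda(A)}{d-1}\le\frac1{d-1}. \tag{8}$$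
If $p\in P_x$ has level $\le0$, there is a first $s\ge1$ with $\ell(\theta^sp)\ge1$. All steps before time $s$ start at level $\le0$, so they are translations by elements of $\Lambda$, and $\theta^i(p)\in P_x$ for $0\le i\le s$. Let $V=\{x\in X:D(x)=0\}$. For $x\in V$ it follows that $P_x=\emptyset$, so $Y\cap V=\emptyset$, and as $BY=Y$, no $y\in Y$ has $B^jy\in V$ with $j\ge0$. By Step 2, $\lambda(V)>0$ would make $Y$ null. So $D\ge1$ a.e.

If $d\ge3$, this contradicts $\int D\le\frac12$. If $d=2$, then (8) gives $D=1$ a.e. and $\lambda(A)=1$, so $Y$ is conull. Let $\mathcal N$ be the null set of $x\in X$ with $D(x)\ne1$ or $x\notin Y$, and put $X'=X\setminus\Gamma\mathcal N$. For $x\in X'$ the coset $x+\Lambda$ lies in $X'\subset Y$, so $P_x=x+\Lambda$ is infinite and has exactly one point $e_x$ of level $\ge1$. Every other point $p$ of the coset has a first time $s_p\ge1$ with $\theta^{s_p}(p)=e_x$, and the whole segment from $p$ to $e_x$ lies in the coset. The $s_p$ are unbounded, because $p=\theta^{-s_p}(e_x)$ and the coset is infinite. So $x+\Lambda=\{\theta^{-t}(e_x):t\ge0\}$;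 the points are distinct, since otherwise the orbit of $e_x$, and with it the coset, would be finite. Now take $x\in X'$ and $q=\theta(e_x)\in\Gamma x\subset X'$. Since $q\in q+\Lambda$, $q=\theta^{-s}(e_q)$ with $s\ge0$, so $e_x=\theta^{-s-1}(e_q)\in q+\Lambda$. The cosets of $x$ and $q$ coincide, so $q=\theta^{-t}(e_x)$ for some $t\ge0$ and $e_x=\theta^{-t-1}(e_x)$, contradicting distinctness. Hence $\lambda(Y)=0$.

**Step 4: backward levels.** The sliding map of $(F,E)$ is $\theta^{-1}$, and the level with respect to $F$ satisfies $\ell^F(\theta y)=\ell(y)$, because $\theta$ maps $B^{-m}E$ onto $B^{-m}F$. Step 3 for $(F,E)$ gives $\sup_{t\ge1}\ell(\theta^{-t}z)=\sup_{t\ge0}\ell^F(\theta^{-t}z)<\infty$ for a.e. $z$. So $L(y)=\sup_{t\in\mathbb Z}\ell(\theta^ty)<\infty$ a.e. Remove the $\Gamma$-saturation of $\{L=\infty\}$ from $X$.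

**Step 5: the invariant function and the path.** Define $c:X\to[0,1)^{d_0}$ by $c(y)\equiv B^{L(y)}y$ mod $\Lambda$. We have $L(\theta y)=L(y)$ and $L(B^jy)=L(y)-j$. Since $\ell(y)\le L(y)$, $B^{L(y)}(\theta(y)-y)\in B^{L(y)-\ell(y)}\Lambda\subset\Lambda$, so $c(\theta y)=c(y)$. Also $B^{L(B^jy)}B^jy=B^{L(y)}y$, so $c(B^jy)=c(y)$. Hence $c\circ\sigma=c$ on $E$. If $B_0\subset[0,1)^{d_0}$ is null, then $c^{-1}(B_0)\subset\bigcup_{m\in\mathbb Z}B^{-m}(B_0+\Lambda)$ is null.

Let $c_1$ be the first coordinate of $c$ and $a=\lambda(E\setminus F)=\frac12\lambda(E\triangle F)$. If $a=0$, take $S_t=E$ for all $t$. If $a>0$, the function $g(s)=\lambda(\{u\in E\setminus F:c_1(u)<s\})$ is nondecreasing from $g(0)=0$ to $g(1)=a$, and it is continuous, because $\{c_1=s\}$ is the $c$-preimage of the null set of points of $[0,1)^{d_0}$ with first coordinate $s$. With $s(t)=\min\{s:g(s)=ta\}$ put $A_t=\{u\in E\setminus F:c_1(u)<s(t)\}$ and $S_t=(E\setminus A_t)\cup\tau(A_t)$. Then $\sigma(A_t)=A_t$, so $S_t\subset E\cup F$ is a $B$-wavelet set by Step 1. The sets $A_t$ increase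 with $\lambda(A_t)=ta$, so up to null sets $S_0=E$ and $S_1=(E\cap F)\cup(F\setminus E)=F$. For $s<t$, $S_t\triangle S_s$ is the disjoint union of $A_t\setminus A_s$ and $\tau(A_t\setminus A_s)$, so $\lambda(S_t\triangle S_s)=2(t-s)a=(t-s)\lambda(E\triangle F)$. $\square$
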